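\title{Rotation distance of search trees on graphs of bounded tree-width and path-width}

\begin{abstract}
Search trees on a connected graph $G$ generalize binary search trees, and the rotation graph $\mathcal{R}(G)$ joins two of them when they differ by one rotation. We determine the largest diameter of $\mathcal{R}(G)$ over connected $n$-vertex graphs of tree-width at most $t$, and over those of path-width at most $t$: in both cases it is $\Theta(tn\log(2n/t))$, with absolute constants, for all $1\le t<n$. The upper bound routes through a shallow search tree built from balanced separators. For the lower bound, an alternation argument shows that a comb with $N$ teeth requires $\Omega(N\log N)$ rotations, and an averaging argument shows that replacing every vertex by a clique of size $k$ multiplies distances by $k^2$. Bounds of the same order hold for interval graphs of clique number at most $t+1$ and, for $t\ge2$, for graphs of bandwidth at most $t$.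
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. Let $G$ be a connected graph. A \emph{search tree} on $G$ is a rooted tree $T$ with vertex set $V(G)$, defined recursively: it has some root $r\in V(G)$, and the subtrees rooted at the children of $r$ are search trees on the connected components of $G-r$, one for each component. Such a tree is a strategy for locating a hidden vertex: query $r$, learn which component of $G-r$ contains the target, and continue there. The edges of $T$ need not be edges of $G$. If $G$ is a path, the search trees are the binary search trees on its vertices; if $G$ is complete, removing a vertex never disconnects it, and the search trees are chains, that is, linear orders of $V(G)$.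

Let $v$ be a child of $u$ in $T$, and let $C$ be the vertex set of the subtree rooted at $u$. The \emph{rotation at $v$} changes only the subtree on $C$ (Figure~\ref{fig:rotation}):
\begin{itemize}
\item $v$ becomes the root of the subtree on $C$, and $u$ becomes a child of $v$;
\item the child subtrees of $u$ other than the one rooted at $v$ stay children of $u$;
\item each child subtree of $v$ whose vertex set contains a $G$-neighbor of $u$ becomes a child subtree of $u$;
\item the remaining child subtrees of $v$ stay children of $v$.
\end{itemize}
We say that this rotation \emph{swaps} the pair $\{u,v\}$. The result is again a search tree on $G$ (Lemma~\ref{lem:transpose}). The \emph{rotation graph} $\mathcal{R}(G)$, the skeleton of the graph associahedron of $G$, has the search trees on $G$ as vertices, two trees being adjacent if one is obtained from the other by a single rotation. We write $d(T,T')$ for the distance in $\mathcal{R}(G)$. The diameter $\operatorname{diam}\mathcal{R}(G)$ measures how many local changes are needed, in the worst case, to turn one search strategy into another.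

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\node[circle,draw] (u) at (0,2) {$u$};
\node[circle,draw] (v) at (0.9,1) {$v$};
\node[draw] (E) at (-0.9,1) {$E$};
\node[draw] (F) at (0.2,0) {$F$};
\node[draw] (H) at (1.6,0) {$F'$};
\draw (u)--(E) (u)--(v) (v)--(F) (v)--(H);
\draw[->,thick] (2.6,1)--(3.8,1);
\node[circle,draw] (vv) at (6.4,2) {$v$};
\node[circle,draw] (uu) at (5.5,1) {$u$};
\node[draw] (HH) at (7.3,1) {$F'$};
\node[draw] (EE) at (4.8,0) {$E$};
\node[draw] (FF) at (6.2,0) {$F$};
\draw (vv)--(uu) (vv)--(HH) (uu)--(EE) (uu)--(FF);
\end{tikzpicture}
\caption{The rotation at a child $v$ of $u$. Boxes stand for families of child subtrees: $E$ for those of $u$ other than the one rooted at $v$, $F$ for those of $v$ that contain a neighbor of $u$ in the graph, and $F'$ for the other child subtrees of $v$.}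
\label{fig:rotation}
\end{figure}

A \emph{tree decomposition} of a graph $H$ is a tree $\Gamma$ with a set $B_p\subseteq V(H)$, called a \emph{bag}, at each node $p$, such that both ends of every edge of $H$ lie in a common bag and, for every vertex $w$ of $H$, the nodes whose bags contain $w$ form a nonempty subtree of $\Gamma$. Its \emph{width} is the largest size of a bag minus one. The \emph{tree-width} of $H$ is the least width of a tree decomposition, and the \emph{path-width} is the least width of a \emph{path decomposition}, one in which $\Gamma$ is a path. Let $\mathcal{G}_t^{\mathrm{tw}}$ and $\mathcal{G}_t^{\mathrm{pw}}$ be the classes of connected graphs of tree-width at most $t$ and of path-width at most $t$. For a class $\mathcal{G}$ of connected graphs put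
\[
\operatorname{Diam}(\mathcal{G},n)=\max\{\operatorname{diam}\mathcal{R}(G): G\in\mathcal{G},\ |V(G)|=n\}.
\]
The question of finding asymptotically tight bounds for $\operatorname{Diam}(\mathcal{G}_t^{\mathrm{tw}},n)$ and $\operatorname{Diam}(\mathcal{G}_t^{\mathrm{pw}},n)$ is posed in~\cite{searchtrees}. We answer it uniformly in $t$ and $n$.

\begin{theorem}\label{thm:main}
For integers $1\le t<n$ put $L=\log_2(2n/t)$, so that $L>1$. Then
\[
\tfrac{1}{192}\,tnL\;\le\;\operatorname{Diam}(\mathcal{G}_t^{\mathrm{pw}},n)\;\le\;\operatorname{Diam}(\mathcal{G}_t^{\mathrm{tw}},n)\;\le\;6\,tnL .
\]
In particular, both quantities are $\Theta(tn\log(2n/t))$, with absolute implied constants.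
\end{theorem}

The middle inequality holds because a path decomposition is a tree decomposition. The constants $1/192$ and $6$ are those that the proof gives; the sharp leading constants are not determined here.

Which answer would one guess? Every connected graph on $n$ vertices satisfies $|E(G)|\le\operatorname{diam}\mathcal{R}(G)\le\binom n2$ (Corollary~\ref{cor:basic}), and a graph of tree-width at most $t$ has at most $tn$ edges: in a tree decomposition of width at most $t$ with the fewest nodes, either there is one bag, or a leaf bag contains a vertex that lies in no other bag, so some vertex has degree at most $t$, and we may delete it and repeat. For complete graphs the edge bound is exact, and for stars and paths, which have path-width $1$, it is correct up to a factor of $2$ (Section~\ref{sec:upper}). These cases suggest $tn$. Recursive halving by separators of size $t+1$, on the other hand, suggests $tn\log n$, capped by $n^2$. Theorem~\ref{thm:main} says that neither guess is right uniformly. For $t=1$ the answer is $n\log n$, not $n$. For $t=\lceil n/\log_2 n\rceil$ both $tn\log n$ and $n^2$ have order $n^2$, while $tnL$ has order $n^2\log\log n/\log n$. The factor $2$ inside the logarithm keeps $L$ above $1$ when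 $t$ is close to $n$, where the answer has order $n^2$.

The main tool is a dictionary between search trees and linear orders of $V(G)$, under which rotations become transpositions of consecutive elements (Section~\ref{sec:orders}). The upper bound (Section~\ref{sec:upper}) passes through a tree in which each of the $n$ vertices has $O(t)$ ancestors on each of about $\log(n/t)$ levels of separators. The lower bound finds the same three factors in a different grouping. A comb with $N$ teeth needs order $N\log N$ rotations (Section~\ref{sec:comb}); replacing each vertex by a clique of size $k$ multiplies distances by $k^2$ (Section~\ref{sec:blowup}); and $k\approx t/2$, $N\approx n/t$ give order $t^2\cdot(n/t)\log(n/t)$ (Section~\ref{sec:lower}). Both steps rest on projecting a rotation sequence to a minor of the graph (Section~\ref{sec:projection}). Section~\ref{sec:more} treats interval graphs and bandwidth.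

\section{Search trees and linear orders}\label{sec:orders}

Throughout this section $G$ is a connected graph. We write $[k]=\{1,\dots,k\}$ and call a set $C\subseteq V(G)$ \emph{connected} if it is nonempty and the induced subgraph $G[C]$ is connected. By definition, the vertex set of the subtree rooted at any vertex of a search tree is connected. We write $u\preceq_T v$ if $u$ is an ancestor of $v$ in $T$, where every vertex counts as an ancestor of itself, and we say that $u$ is \emph{above} $v$ if moreover $u\ne v$. Two vertices are \emph{comparable} if one is an ancestor of the other. The relation $\preceq_T$ determines $T$.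

A rotation moves whole subtrees, and its effect on the ancestor relation is awkward to follow directly. Linear orders are easier to handle: they can be transposed, reversed, and restricted to subsets. For a linear order $\pi$ of $V(G)$ let $T_\pi$ be the search tree whose root is the $\pi$-first vertex $r$ and whose subtree on each component $C$ of $G-r$ is $T_{\pi|C}$, where $\pi|C$ is the induced order. We write orders as words. On the path $a\,x\,y\,b$, for instance, the orders $xayb$, $xyab$, $xyba$ all give the tree with root $x$, children $a$ and $y$, and $b$ as the child of $y$. An order $\pi$ is a \emph{linear extension} of $T$ if every vertex precedes all vertices that it is above. Every $T$ has one: list the vertices by nondecreasing depth.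

\begin{lemma}\label{lem:top}
Let $T$ be a search tree on $G$ and $\pi$ a linear order of $V(G)$.
\begin{itemize}
\item[(a)] $T=T_\pi$ if and only if $\pi$ is a linear extension of $T$.
\item[(b)] Every connected set $C$ contains a unique vertex $\operatorname{top}_T(C)$ that is an ancestor of all vertices of $C$. If $T=T_\pi$, it is the $\pi$-first vertex of $C$. In particular, two adjacent vertices $p,q$ of $G$ are comparable in $T$, and $p$ is above $q$ in $T_\pi$ if and only if $p$ precedes $q$ in $\pi$.
\item[(c)] $u\preceq_T v$ if and only if some connected set $C$ containing $u$ and $v$ has $\operatorname{top}_T(C)=u$.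
\end{itemize}
\end{lemma}

\begin{proof}
(a) We use induction on $|V(G)|$. Either condition forces the root $r$ of $T$ to be the $\pi$-first vertex. Given this, $T=T_\pi$ means that the subtree of $T$ on each component $C$ of $G-r$ is $T_{\pi|C}$, and $\pi$ is a linear extension of $T$ exactly if each $\pi|C$ is a linear extension of the subtree on $C$. These conditions are equivalent by induction.

(b) If the root $r$ of $T$ lies in $C$, take $r$. Otherwise $C$ lies in one component of $G-r$, and we continue in the subtree on that component. Two such vertices would be ancestors of each other, hence equal. If $T=T_\pi$, then $\operatorname{top}_T(C)$ precedes the other vertices of $C$ by (a). For adjacent $p,q$ take $C=\{p,q\}$.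

(c) If such a $C$ exists, $u\preceq_T v$ by the definition of $\operatorname{top}_T$. Conversely, if $u\preceq_T v$, take for $C$ the vertex set of the subtree rooted at $u$.
\end{proof}

\begin{lemma}\label{lem:transpose}
\begin{itemize}
\item[(a)] Let $u$ be immediately followed by $v$ in $\pi$, and let $\pi'$ arise from $\pi$ by transposing $u$ and $v$. Then either $T_{\pi'}=T_\pi$, or $v$ is a child of $u$ in $T_\pi$ and $T_{\pi'}$ is the result of the rotation at $v$.
\item[(b)] If $v$ is a child of $u$ in a search tree $T$, there is an order $\pi$ with $T_\pi=T$ in which $u$ is immediately followed by $v$, and for which $T_{\pi'}$ is the result of the rotation of $T$ at $v$.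
\end{itemize}
\end{lemma}

\begin{proof}
We first unfold the recursion that defines $T_\pi$. Let $P$ be an initial segment of $\pi$. Then every component $C$ of $G-P$ is the vertex set of a subtree of $T_\pi$, this subtree is $T_{\pi|C}$, and the rest of $T_\pi$ (the parents of the vertices of $P$, and the vertex from which each such subtree hangs) depends only on $\pi|P$. This holds for $P=\emptyset$. If it holds for $P$ and $w$ is the next vertex, then $w$ is the $\pi$-first vertex of its component $C$ of $G-P$, hence the root of $T_{\pi|C}$, and the components of $G[C]-w$ hang from $w$; these and the components of $G-P$ other than $C$ are the components of $G-(P\cup\{w\})$.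

(a) Let $P$ be the set of vertices before $u$ in $\pi$. It is an initial segment of both orders, ordered in the same way, so it suffices to compare the subtrees on the components of $G-P$. If $u$ and $v$ lie in different components, $\pi$ and $\pi'$ induce the same order on every component and $T_\pi=T_{\pi'}$.

Suppose that $u$ and $v$ lie in the same component $C$; the subtrees on the other components agree. In $T_\pi$ the subtree on $C$ has root $u$. Let $D$ be the component of $G[C]-u$ containing $v$. As $v$ is the $\pi$-first vertex of $D$, it is a child of $u$. Let $E_1,E_2,\dots$ be the other components of $G[C]-u$ and $F_1,F_2,\dots$ the components of $G[D]-v$; they carry the other child subtrees of $u$ and the child subtrees of $v$. Together they are the components of $G[C]-\{u,v\}$, and each $E_i$ contains a neighbor of $u$, because $C$ is connected. In $T_{\pi'}$ the subtree on $C$ has root $v$. The component of $G[C]-v$ containing $u$ consists of $u$, all $E_i$, and those $F_j$ that contain a neighbor of $u$; its first vertex is $u$, and these $E_i$ and $F_j$ hang from $u$. The remaining $F_j$ are the other components of $G[C]-v$ and hang from $v$. The orders induced on the $E_i$ and $F_j$ are the same for $\pi$ and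 $\pi'$, so the subtrees on them agree. This is the rotation at $v$.

(b) Let $C$ be the vertex set of the subtree rooted at $u$. List the vertices outside $C$ by nondecreasing depth, then $u$, then $v$, then the rest of $C$ by nondecreasing depth. Ancestors of vertices outside $C$ are outside $C$, and $u$ is the only vertex of $C$ above $v$, so this is a linear extension of $T$, and $T_\pi=T$ by Lemma~\ref{lem:top}(a). The set of vertices before $u$ is $V(G)\setminus C$, and $C$ is connected, so $u$ and $v$ fall under the second case in the proof of (a).
\end{proof}

\begin{corollary}\label{cor:basic}
Let $G$ be a connected graph on $n$ vertices.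
\begin{itemize}
\item[(a)] If $T'$ arises from $T$ by a rotation swapping $\{u,v\}$, then $T$ arises from $T'$ by a rotation swapping $\{u,v\}$.
\item[(b)] If $p,q$ are adjacent in $G$, a rotation changes which of $p,q$ is above the other if and only if it swaps $\{p,q\}$.
\item[(c)] $|E(G)|\le\operatorname{diam}\mathcal{R}(G)\le\binom n2$.
\end{itemize}
\end{corollary}

\begin{proof}
In (a) and (b) let $v$ be the child of $u$ in $T$ at which we rotate, and write $T=T_\pi$, $T'=T_{\pi'}$ as in Lemma~\ref{lem:transpose}(b). Since $T\ne T'$, Lemma~\ref{lem:transpose}(a) applied to $\pi'$ shows that $T$ is the rotation of $T'$ at $u$, whose parent is $v$. This is (a). The orders $\pi$ and $\pi'$ differ only in the relative order of $u$ and $v$, so (b) follows from Lemma~\ref{lem:top}(b). For (c), any order can be sorted into any other by at most $\binom n2$ transpositions of consecutive elements, one for each pair on which the two orders disagree, and each costs at most one rotation. If $\pi'$ is the reverse of $\pi$, then by (b) every edge of $G$ must be swapped on the way from $T_\pi$ to $T_{\pi'}$, and a rotation swaps a single pair.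
\end{proof}

In particular $\operatorname{diam}\mathcal{R}(K_n)=\binom n2$. By (a), a walk $T_0,T_1,\dots,T_q$ in $\mathcal{R}(G)$ is the same as a sequence in which each $T_j$ arises from $T_{j-1}$ by a rotation. We call it a \emph{rotation sequence} of length $q$ and say that the rotation from $T_{j-1}$ to $T_j$ happens at \emph{time} $j$.

\section{The upper bound}\label{sec:upper}

To bound the distance between two arbitrary trees, we look for one tree that is close to all others. Shallow trees have this property. Let $\delta_S(w)$ be the depth of $w$ in $S$, the number of vertices above $w$.

\begin{lemma}\label{lem:depth}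
For all search trees $T,S$ on a connected graph $G$, we have $d(T,S)\le\sum_{w\in V(G)}\delta_S(w)$.
\end{lemma}

\begin{proof}
We use induction on $n=|V(G)|$; for $n=1$ there is nothing to prove. Let $r$ be the root of $S$. Starting from $T$, rotate at $r$ as long as $r$ is not the root. Each rotation puts $r$ in the place of its parent and so lowers its depth by $1$; after at most $n-1$ rotations $r$ is the root. The child subtrees of $r$ are now search trees on the components of $G-r$, and a rotation inside one of them is a rotation of the whole tree. By induction, the subtree on a component $C$ can be turned into the subtree of $S$ on $C$ with at most $\sum_{w\in C}(\delta_S(w)-1)$ rotations. The total is at most $(n-1)+\sum_{w\ne r}(\delta_S(w)-1)=\sum_w\delta_S(w)$.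
\end{proof}

For the star on $n$ vertices let $S$ have the center as its root. The depths sum to $n-1$, so any two trees are at distance at most $2(n-1)$, while the edge bound gives $n-1$. For the path the depth bound is wasteful. A search tree on a path is binary, so fewer than $2^i$ vertices have depth less than $i$, and the depths sum to order $n\log n$ at least. The diameter is nevertheless linear.

\begin{proposition}\label{prop:path}
For the path $P_n$ on $n$ vertices, $n-1\le\operatorname{diam}\mathcal{R}(P_n)\le2(n-1)$.
\end{proposition}

\begin{proof}
The lower bound is Corollary~\ref{cor:basic}(c). Let the path be $v_1\cdots v_n$. The vertex set of every subtree is a subpath, so a vertex has at most one \emph{left} child (of smaller index) and at most one \emph{right} child. Let the \emph{right branch} of a tree consist of the vertices reached from the root by following right children. If no vertex of the right branch has a left child, the branch contains all vertices and the tree is $T_{v_1v_2\cdots v_n}$. Otherwise let $u$ be on the right branch with left child $v$, and rotate at $v$. Then $v$ takes the place of $u$, the vertex $u$ becomes the right child of $v$, and $u$ keeps its own right subtree. The right branch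 gains exactly the vertex $v$. It has at least one vertex at the start, so $T_{v_1\cdots v_n}$ is reached after at most $n-1$ rotations from any tree.
\end{proof}

So a logarithmic factor that comes from Lemma~\ref{lem:depth} may be an artifact for a particular graph; the content of the lower bound is that it is real for some graph of each width. To build a shallow tree we put a balanced separator on top and recurse. The following standard fact, together with the observation that intersecting all bags with a vertex set $C$ gives a tree decomposition of $G[C]$, is the only use of tree-width in the upper bound.

\begin{lemma}\label{lem:separator}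
If a graph $H$ on $M\ge1$ vertices has tree-width at most $t$, there is a set $X\subseteq V(H)$ with $|X|\le t+1$ such that every component of $H-X$ has at most $M/2$ vertices.
\end{lemma}

\begin{proof}
Take a tree decomposition with tree $\Gamma$ and bags $B_p$ of size at most $t+1$, and suppose that for every node $p$ some component $C_p$ of $H-B_p$ has more than $M/2$ vertices. The nodes whose bags meet $C_p$ form a subtree of $\Gamma$: it is the union of the subtrees of the vertices of $C_p$, the subtrees of two adjacent vertices share a node, and $C_p$ is connected. This subtree is nonempty and avoids $p$, so it lies in one component of $\Gamma-p$. Let $p$ select the edge of $\Gamma$ from $p$ to that component. A tree has fewer edges than nodes, so some edge $pq$ is selected by both ends. All bags that meet $C_p$ lie on the $q$-side of this edge and all bags that meet $C_q$ lie on the $p$-side. A vertex of $C_p\cap C_q$ would lie in a bag on both sides, so $C_p\cap C_q=\emptyset$. This contradicts $|C_p|,|C_q|>M/2$.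
\end{proof}

\begin{proposition}\label{prop:upper}
Let $G$ be a connected graph on $n>t$ vertices of tree-width at most $t$, and let $L=\log_2(2n/t)$. Then $\operatorname{diam}\mathcal{R}(G)\le6tnL$.
\end{proposition}

\begin{proof}
We define connected sets called \emph{pieces}, each with a \emph{level} and a linear order $\sigma_C$. The set $V(G)$ is the piece of level $0$. A piece $C$ is \emph{small} if $|C|\le t$; then $\sigma_C$ is any order of $C$, and $C$ is not divided further. Otherwise $C$ is \emph{large}. Then let $X_C$ be the set given by Lemma~\ref{lem:separator} for $G[C]$, let the components of $G[C]-X_C$ be pieces of the next level, and let $\sigma_C$ list $X_C$ first, in any order, followed by the orders $\sigma_{C'}$ of these components, one after another. A piece of level $i$ has at most $n/2^i$ vertices, so the recursion ends. Put $\sigma=\sigma_{V(G)}$ and $S=T_\sigma$. Then $\sigma|C=\sigma_C$ for every piece $C$.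

Fix $w\in V(G)$. We claim that every vertex $u$ above $w$ in $S$ lies in $X_C$ for a large piece $C\ni w$, or in a small piece containing $w$. By Lemma~\ref{lem:top}(b),(c) there is a connected set $A\ni u,w$ whose $\sigma$-first vertex is $u$. Let $C$ be a piece of the highest level among those containing $A$. If $C$ is small, the claim holds. If $C$ is large, then $A$ meets $X_C$, for otherwise the connected set $A$ would lie in one component of $G[C]-X_C$, a piece of higher level. Since $\sigma_C$ lists $X_C$ first, the $\sigma$-first vertex $u$ of $A$ lies in $X_C$.

Pieces of the same level are disjoint, and every piece of level $i+1$ lies in a large piece of level $i$. Hence $w$ lies in at most one piece of each level and in at most one small piece, which contributes at most $t-1$ vertices other than $w$. A large piece of level $i$ satisfies $t<n/2^i$, and the number of integers $i$ with $0\le i<\log_2(n/t)$ is $\lceil\log_2(n/t)\rceil\le\log_2(n/t)+1=L$. Using $t+1\le2t$ and $L>1$,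
\[
\delta_S(w)\le(t+1)L+(t-1)\le2tL+tL=3tL .
\]
By Lemma~\ref{lem:depth}, $d(T,T')\le d(T,S)+d(T',S)\le6tnL$ for all $T,T'$.
\end{proof}

Stopping the recursion at size $t$ is what replaces $\log n$ by $\log(n/t)$: inside a small piece there are only $t-1$ candidates for ancestors, however it is ordered.

\section{Projecting to a minor}\label{sec:projection}

Lower bounds on $d$ must hold for all rotation sequences in a large graph. We handle this by observing the sequence on small graphs inside $G$, where it can be analyzed completely, and by keeping track of which rotations of the original sequence are visible there.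

Let $G$ and $H$ be connected graphs. A \emph{model} of $H$ in $G$ is a family $(W_i)_{i\in V(H)}$ of pairwise disjoint connected subsets of $V(G)$ such that $G$ has an edge between $W_i$ and $W_j$ whenever $ij\in E(H)$. The sets need not cover $V(G)$. The graph $H$ is a \emph{minor} of $G$ if it has a model in $G$; a connected subgraph $H$ of $G$ has the model $W_i=\{i\}$. For an order $\pi$ of $V(G)$, let $\pi^H$ be the order of $V(H)$ in which $i$ precedes $j$ if the $\pi$-first vertex of $W_i$ precedes the $\pi$-first vertex of $W_j$; equivalently, if the $\pi$-first vertex of $W_i\cup W_j$ lies in $W_i$. First vertices are the right representatives because, by Lemma~\ref{lem:top}(b), the first vertex of a connected set can be read off the tree.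

\begin{lemma}\label{lem:projection}
Let $(W_i)_{i\in V(H)}$ be a model of $H$ in $G$.
\begin{itemize}
\item[(a)] The search tree $T_{\pi^H}$ on $H$ depends only on $T=T_\pi$. We denote it by $T^H$.
\item[(b)] If $T_2$ arises from $T_1$ by a rotation swapping $\{u,v\}$, then either $T_2^H=T_1^H$, or $u\in W_i$ and $v\in W_j$ for some $i\ne j$ and $T_2^H$ arises from $T_1^H$ by a rotation swapping $\{i,j\}$.
\item[(c)] Let $W_i=\{u\}$ and $W_j=\{v\}$ with $i\neq j$. If $i$ is above $j$ in $T^H$, then $u$ is above $v$ in $T$. If $ij\in E(H)$, then in \textup{(b)} the second alternative holds for every rotation swapping $\{u,v\}$.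
\end{itemize}
\end{lemma}

\begin{proof}
(a) For a connected set $C'$ of $H$ let $W(C')=\bigcup_{i\in C'}W_i$. It is connected in $G$, since each $W_i$ is connected and every edge of $H[C']$ is witnessed by an edge of $G$. The $\pi^H$-first element of $C'$ is the index $i$ for which $W_i$ contains the $\pi$-first vertex of $W(C')$, and that vertex is $\operatorname{top}_T(W(C'))$. By Lemma~\ref{lem:top}(b),(c) applied in $H$,
\begin{equation}\label{eq:proj}
i\preceq_{T_{\pi^H}}j\iff\text{some connected }C'\ni i,j\text{ in }H\text{ has }\operatorname{top}_T(W(C'))\in W_i .
\end{equation}
The right side depends only on $T$.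

(b) Name the pair so that $v$ is a child of $u$ in $T_1$, and write $T_1=T_\pi$, $T_2=T_{\pi'}$ as in Lemma~\ref{lem:transpose}(b). Transposing the consecutive vertices $u,v$ changes the first vertex of a set only if the set contains both, and then only from $u$ to $v$. Hence the relative order of two indices $i,j$ can differ in $\pi^H$ and $\pi'^H$ only if one of $W_i,W_j$ contains $u$ and the other contains $v$. So either $\pi^H=\pi'^H$, or $u\in W_i$, $v\in W_j$ with $i\ne j$ and the two orders disagree on the pair $\{i,j\}$ alone. In the latter case $i,j$ are consecutive, because an index strictly between them in $\pi^H$ would, by transitivity, keep $i$ before $j$ in $\pi'^H$. Lemma~\ref{lem:transpose}(a) finishes the proof.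

(c) If $i$ is above $j$ in $T^H$, then \eqref{eq:proj} gives a connected set $W(C')\ni u,v$ whose top lies in $W_i=\{u\}$, so $u$ is above $v$ in $T$. Let $ij\in E(H)$; then $uv\in E(G)$. In each of $T_1^H$, $T_2^H$ one of $i,j$ is above the other, and by the first statement this agrees with the position of $u,v$ in $T_1$, $T_2$. A rotation swapping $\{u,v\}$ reverses that position, so $T_1^H\ne T_2^H$.
\end{proof}

Adjacency is needed in the last statement. Let $G$ be the cycle $1\,2\,3\,4$ and $H$ the path $1\,2\,3$. The trees of the orders $2134$ and $2314$ on $G$ are chains that differ by a rotation swapping $\{1,3\}$, but both project to the tree on $H$ with root $2$ and children $1$ and $3$.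

Given a rotation sequence $T_0,\dots,T_q$ on $G$, each step of $T_0^H,\dots,T_q^H$ is either trivial or a rotation. Omitting the trivial steps leaves a rotation sequence on $H$, the \emph{projected sequence}, whose rotations keep the times of the rotations they come from.

\begin{corollary}\label{cor:minor}
If the connected graph $H$ is a minor of the connected graph $G$, then $\operatorname{diam}\mathcal{R}(H)\le\operatorname{diam}\mathcal{R}(G)$.
\end{corollary}

\begin{proof}
Fix a model. Every order of $V(H)$ has the form $\pi^H$: let $\pi$ begin with one vertex from each $W_i$, in the desired order. So every search tree on $H$ has the form $T^H$, and projecting a shortest rotation sequence gives $d(T^H,S^H)\le d(T,S)$.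
\end{proof}

\section{The double star and the comb}\label{sec:comb}

We now find a graph of path-width $1$ on which the distance exceeds the number of edges by a logarithmic factor. Counting swaps of adjacent pairs once each cannot show this. Instead we split the graph into halves, the halves into halves, and so on, and show that at every scale a linear number of rotations swap vertices from opposite halves. A single scale is modeled by the double star.

For $m\ge1$, the \emph{double star} $D_m$ has adjacent centers $x,y$, leaves $a_1,\dots,a_m$ at $x$, and leaves $b_1,\dots,b_m$ at $y$. Its two \emph{sides} are $\{x,a_1,\dots,a_m\}$ and $\{y,b_1,\dots,b_m\}$, and a rotation is \emph{crossing} if it swaps vertices of different sides. Consider the orders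
\[
\rho_m=a_1b_1a_2b_2\cdots a_mb_m\,x\,y,\qquad \rho_m'=b_ma_m\cdots b_2a_2b_1a_1\,x\,y .
\]
Removing leaves does not disconnect $D_m$, so $T_{\rho_m}$ and $T_{\rho_m'}$ are chains.

\begin{example}\label{ex:path4}
For $m=1$ the graph is the path $a\,x\,y\,b$, and we go from the chain $abxy$ to the chain $baxy$. One crossing rotation, swapping $\{a,b\}$, does it. Suppose instead that no crossing rotation may involve a leaf, so that only $\{a,x\}$, $\{b,y\}$, $\{x,y\}$ may be swapped. The root $a$ can be displaced only by $x$, but $b$ stands between them, and $b$ can be displaced only by $y$, which is below $x$. So the beginning is forced: $y$ passes $x$, then $y$ passes $b$, then $x$ passes $y$, and only then can $x$ pass $a$. In terms of orders, with ``$=$'' between orders that give the same tree and the swapped pair written over each arrow, a complete sequence is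
\begin{gather*}
abxy\xrightarrow{xy}abyx\xrightarrow{by}aybx=ayxb\xrightarrow{xy}axyb\xrightarrow{ax}xayb=xyab\\
\xrightarrow{xy}yxab=ybxa\xrightarrow{by}byxa\xrightarrow{xy}bxya=bxay\xrightarrow{ax}baxy .
\end{gather*}
Sparing the leaves from crossing rotations is paid for by swaps of $\{x,y\}$, which are crossing too. For larger $m$ the same happens at every layer of the chain $T_{\rho_m}$: the centers climb past $b_m,a_m,b_{m-1},\dots$, and the center that leads must alternate between $y$ and $x$.
\end{example}

An arbitrary rotation sequence need not let the centers climb in this orderly way, and some leaves may cross while others do not. To control it we project to the paths $a_{g'}\,x\,y\,b_g$ for leaves that never cross and use the forced order of events from Example~\ref{ex:path4}.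

\begin{lemma}\label{lem:path4}
On the path $a\,x\,y\,b$ consider a rotation sequence that starts at a tree with root $a$ whose child is $b$, ends at a tree with root $b$, and swaps only the pairs $\{a,x\}$, $\{b,y\}$, $\{x,y\}$. Then swaps of $\{a,x\}$ and of $\{b,y\}$ occur, and the first $\{b,y\}$ swap precedes the first $\{a,x\}$ swap. Right after the first $\{b,y\}$ swap $y$ is above $x$, and right before the first $\{a,x\}$ swap $x$ is above $y$.
\end{lemma}

\begin{proof}
A rotation changes the root of a tree exactly if it swaps the root with a child. The root changes from $a$ to $b$, so there is a first rotation involving $a$, at time $\alpha$ say; it swaps $\{a,x\}$ and is the first such swap. Before time $\alpha$ the root is $a$, it has a single child, and all rotations take place in the subtree on $\{x,y,b\}$. Right before time $\alpha$ the root of this subtree is $x$, so $x$ is above $y$. At the start the root of this subtree is $b\ne x$, so there is a first rotation involving $b$, at a time $\beta<\alpha$. It swaps $\{b,y\}$, it is the first such swap, and it makes $y$ the root of the subtree, so that $y$ is above $x$.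
\end{proof}

The path has the symmetry $a\leftrightarrow b$, $x\leftrightarrow y$. Hence, if the sequence starts at a tree with root $b$ whose child is $a$ and ends at a tree with root $a$, the first $\{a,x\}$ swap precedes the first $\{b,y\}$ swap. We call this the \emph{mirrored} lemma.

\begin{lemma}\label{lem:doublestar}
Every rotation sequence from $T_{\rho_m}$ to $T_{\rho_m'}$ on $D_m$ contains at least $m/2$ crossing rotations.
\end{lemma}

\begin{proof}
Let $T_0,\dots,T_q$ be the sequence. Call an index $g\in[m]$ \emph{quiet} if no crossing rotation of the sequence involves $a_g$ or $b_g$, and let $g_1<\dots<g_p$ be the quiet indices. A crossing rotation involves at most two leaves, so at least $(m-p)/2$ crossing rotations involve a leaf. We show that at least $2p$ rotations swap $\{x,y\}$. These are crossing and involve no leaf, so the total is at least $(m-p)/2+2p\ge m/2$.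

Let $g,g'$ be quiet, possibly equal, and project to the path $a_{g'}\,x\,y\,b_g$, a subgraph of $D_m$. By Lemma~\ref{lem:projection}(b) a rotation of the projected sequence swaps the same pair as the rotation it comes from. The pairs $\{a_{g'},y\}$, $\{a_{g'},b_g\}$, $\{b_g,x\}$ are never swapped because $g$ and $g'$ are quiet, so the projected sequence swaps only the three edges of the path. By Lemma~\ref{lem:projection}(c) every swap of one of these edges in $D_m$ appears in the projected sequence. Thus the first swap of such an edge happens at the same time in both sequences. For quiet $g$ let $\alpha_g$ and $\beta_g$ be the times of the first swaps of $\{a_g,x\}$ and of $\{b_g,y\}$.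

\emph{Case $g=g'$.} The projected sequence runs from the tree of $a_gb_gxy$ to the tree of $b_ga_gxy$. By Lemma~\ref{lem:path4} the times $\alpha_g,\beta_g$ exist and $\beta_g<\alpha_g$. Moreover $y$ is above $x$ in the projection of $T_{\beta_g}$ and $x$ is above $y$ in the projection of $T_{\alpha_g-1}$, and by Lemma~\ref{lem:projection}(c) the same holds in $T_{\beta_g}$ and $T_{\alpha_g-1}$.

\emph{Case $g<g'$.} Now $b_g$ precedes $a_{g'}$ in $\rho_m$ and follows it in $\rho_m'$, so the projected sequence runs from the tree of $b_ga_{g'}xy$ to the tree of $a_{g'}b_gxy$. The mirrored lemma gives $\alpha_{g'}<\beta_g$.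

Together,
\[
\beta_{g_p}<\alpha_{g_p}<\beta_{g_{p-1}}<\alpha_{g_{p-1}}<\dots<\beta_{g_1}<\alpha_{g_1}.
\]
Consider the $2p+1$ trees $T_j$ with $j=0,\ \beta_{g_p},\ \alpha_{g_p}-1,\ \beta_{g_{p-1}},\ \alpha_{g_{p-1}}-1,\ \dots,\ \beta_{g_1},\ \alpha_{g_1}-1$; these indices are nondecreasing. In $T_0$ the center $x$ is above $y$, since $x$ precedes $y$ in $\rho_m$, and from then on the higher center is alternately $y$ and $x$. By Corollary~\ref{cor:basic}(b) a swap of $\{x,y\}$ occurs between any two consecutive trees of the list, which gives $2p$ such swaps.
\end{proof}

\begin{remark}
The interleaving of the $a_g$ and $b_g$ is essential. From the chain $a_1\cdots a_mb_1\cdots b_mxy$, swap $\{x,y\}$, rotate $y$ past all $b_g$, swap $\{x,y\}$ again, and rotate $x$ past all $a_g$. The result is the tree $S$ with root $x$, children $a_1,\dots,a_m,y$, and the $b_g$ as children of $y$. From the chain $b_m\cdots b_1a_m\cdots a_1xy$, rotate $x$ past all $a_g$, swap $\{x,y\}$, rotate $y$ past all $b_g$, and swap $\{x,y\}$; this again gives $S$. So four crossing rotations suffice between these two chains, for every $m$.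
\end{remark}

The depths in this tree $S$ sum to $3m+1$, so by Lemma~\ref{lem:depth} a double star by itself has linear diameter. The gain from Lemma~\ref{lem:doublestar} is that it counts crossing rotations only: if a graph contains double stars as minors at many scales, a rotation is crossing for at most one of them, and the bounds add up. The \emph{comb} $C_N$ is the path $s_1\cdots s_N$, the \emph{spine}, with a leaf $\ell_i$ attached to each $s_i$; the \emph{index} of $s_i$ and of $\ell_i$ is $i$. Contracting two consecutive segments of the spine produces a double star (Figure~\ref{fig:comb}). We need one order of the leaves that alternates between the two halves at all scales simultaneously, and bit reversal provides it.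

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \i/\c in {1/a_1,2/a_3,3/a_2,4/a_4,5/b_1,6/b_3,7/b_2,8/b_4} {
  \draw (\i,1)--(\i,0);
  \fill (\i,1) circle (2pt) node[above] {$s_{\i}$};
  \fill (\i,0) circle (2pt) node[below] {$\ell_{\i}$};
  \node at (\i,-0.85) {$\c$};
}
\draw (1,1)--(8,1);
\draw[dashed,rounded corners] (0.65,0.75) rectangle (4.35,1.55);
\draw[dashed,rounded corners] (4.65,0.75) rectangle (8.35,1.55);
\node at (2.5,1.85) {$x$};
\node at (6.5,1.85) {$y$};
\end{tikzpicture}
\caption{The comb $C_8$. Contracting the two dashed halves of the spine to vertices $x$ and $y$ gives the double star $D_4$. The bottom row names the leaves so that the bit-reversal order $\ell_1\ell_5\ell_3\ell_7\ell_2\ell_6\ell_4\ell_8$ reads $a_1b_1a_2b_2a_3b_3a_4b_4$; it alternates between the left and the right half.}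
\label{fig:comb}
\end{figure}

\begin{proposition}\label{prop:comb}
Let $N=2^h$ with $h\ge1$. There are linear orders $\pi,\pi'$ of $V(C_N)$ with $d(T_\pi,T_{\pi'})\ge\frac14Nh$.
\end{proposition}

\begin{proof}
Write $i-1$ in binary as $c_{h-1}\cdots c_1c_0$, and let $\lambda$ sort the leaves $\ell_i$ lexicographically by $(c_0,c_1,\dots,c_{h-1})$, with $c_0$ the most significant entry. Let $\pi=\lambda\,s_1\cdots s_N$ and $\pi'=\lambda^{\mathrm{rev}}\,s_1\cdots s_N$, where $\lambda^{\mathrm{rev}}$ is the reverse of $\lambda$.

A \emph{dyadic interval} of size $2^j$ is a set of indices obtained by fixing $c_{h-1},\dots,c_j$ and letting $c_{j-1},\dots,c_0$ vary; it consists of $2^j$ consecutive integers, and there are $N/2^j$ such intervals. Let $I$ be one with $1\le j\le h$. Its left half is given by $c_{j-1}=0$ and its right half by $c_{j-1}=1$. On the leaves with index in $I$ the order $\lambda$ sorts by $(c_0,\dots,c_{j-1})$, all $2^j$ values occur, and the last entry $c_{j-1}$ runs through $0,1,0,1,\dots$. So $\lambda$ restricted to $I$ alternates left, right, left, right, beginning with left. For $N=8$ the restrictions to $\{1,\dots,4\}$ and $\{5,\dots,8\}$ are $\ell_1\ell_3\ell_2\ell_4$ and $\ell_5\ell_7\ell_6\ell_8$.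

Take a rotation sequence from $T_\pi$ to $T_{\pi'}$. A rotation that swaps vertices of two different indices is \emph{assigned} to the smallest dyadic interval containing both. It is assigned to $I$ exactly if the two indices lie in different halves of $I$.

Fix $I$ of size $2^j\ge2$ and put $m=|I|/2$. Name the leaves with index in $I$ as $a_1,b_1,\dots,a_m,b_m$ in the order $\lambda$, so that the $a_g$ are in the left half and the $b_g$ in the right half. Define a model of $H=D_m$ in $C_N$ by letting $W_x$ and $W_y$ be the spine vertices with index in the left and in the right half of $I$, and taking singletons for the leaves. The sets $W_x,W_y$ are consecutive subpaths of the spine, each $a_g$ has its neighbor in $W_x$, and each $b_g$ has its neighbor in $W_y$. In $\pi$ and $\pi'$ the leaves precede the spine and $W_x$ precedes $W_y$, so $\pi^H=\rho_m$ and $\pi'^H=\rho_m'$. By Lemma~\ref{lem:doublestar} the projected sequence has at least $m/2=|I|/4$ crossing rotations. By Lemma~\ref{lem:projection}(b) each comes from a rotation swapping a vertex with index in the left half of $I$ and a vertex with index in the right half, that is, from a rotation assigned to $I$. Every rotation is assigned to at most one interval, so the length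 of the sequence is at least
\[
\sum_{j=1}^{h}\frac{N}{2^j}\cdot\frac{2^j}{4}=\frac{Nh}{4}.\qedhere
\]
\end{proof}

\section{Clique blow-ups}\label{sec:blowup}

The comb has path-width $1$, and we have width $t$ to spend. The complete graph indicates how: thicken every vertex to a clique. For a connected graph $G$ and $k\ge1$, the \emph{blow-up} $G^{(k)}$ has vertex set $V(G)\times[k]$, with $(u,i)$ adjacent to $(v,j)$ if $uv\in E(G)$, or if $u=v$ and $i\ne j$. It is connected. The set $\hat v=\{v\}\times[k]$ is the \emph{block} of $v$. For an order $\pi$ of $V(G)$ let $\pi^{(k)}$ replace each $v$ by $(v,1),\dots,(v,k)$. If $G$ is a single edge $uv$, then $G^{(k)}=K_{2k}$, and the blown-up orders of $uv$ and $vu$ disagree on the $k^2$ pairs between the two blocks: one rotation has become $k^2$. This holds in general.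

\begin{proposition}\label{prop:blowup}
For every connected graph $G$, all linear orders $\pi,\pi'$ of $V(G)$, and all $k\ge1$,
\[
d\bigl(T_{\pi^{(k)}},T_{\pi'^{(k)}}\bigr)=k^2\,d(T_\pi,T_{\pi'}).
\]
\end{proposition}

Only the inequality ``$\ge$'' is needed for Theorem~\ref{thm:main}. The difficulty is that a rotation sequence on $G^{(k)}$ need not move blocks as units. A single projection to a copy of $G$ yields only the bound $d(T_\pi,T_{\pi'})$. But there are $k^{|V(G)|}$ copies, each demands that many rotations, and a given rotation is visible in only a $1/k^2$ fraction of them.

\begin{proof}
\emph{The inequality $\ge$.} Take a rotation sequence of length $q$ from $T_{\pi^{(k)}}$ to $T_{\pi'^{(k)}}$. For a map $\varphi\colon V(G)\to[k]$ the singletons $W_v=\{(v,\varphi(v))\}$ form a model of $G$ in $G^{(k)}$; let $U_\varphi$ be their union. The orders $\pi^{(k)}$ and $\pi'^{(k)}$ project to $\pi$ and $\pi'$, so the projected sequence has length at least $d(T_\pi,T_{\pi'})$. By Lemma~\ref{lem:projection}(b), at least that many rotations of the given sequence swap a pair contained in $U_\varphi$. Let $\varphi$ be uniformly random. A pair $\{(u,i),(v,j)\}$ is contained in $U_\varphi$ with probability $1/k^2$ if $u\ne v$ and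 with probability $0$ if $u=v$. The expected number of rotations with pair in $U_\varphi$ is thus at most $q/k^2$, and $q/k^2\ge d(T_\pi,T_{\pi'})$.

\emph{The inequality $\le$.} We first show that $T_{\pi^{(k)}}$ depends only on $T_\pi$: the vertex $(u,i)$ is an ancestor of $(v,j)$ in $T_{\pi^{(k)}}$ if and only if $u=v$ and $i\le j$, or $u\ne v$ and $u\preceq_{T_\pi}v$. We use Lemma~\ref{lem:top}(b),(c) in both graphs. Suppose that a connected set $A$ of $G^{(k)}$ contains $(v,j)$ and has $\pi^{(k)}$-first vertex $(u,i)$. If $u=v$, then $i\le j$. If $u\ne v$, the set of first coordinates of $A$ is connected in $G$, contains $v$, and has $\pi$-first vertex $u$, so $u\preceq_{T_\pi}v$. Conversely, if $u=v$ and $i\le j$, the set $\{(u,i),(u,j)\}$ is connected with first vertex $(u,i)$. If $u\ne v$ and $C\ni u,v$ is connected in $G$ with $\pi$-first vertex $u$, take $A=\{(u,i)\}\cup\bigl((C\setminus\{u\})\times[k]\bigr)$. For every component $K$ of $G[C]-u$ the set $K\times[k]$ is connected, and it contains a neighbor of $(u,i)$ because $K$ contains a neighbor of $u$. So $A$ is connected, it contains $(v,j)$, and its first vertex is $(u,i)$.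

Write $T^{(k)}$ for the tree $T_{\pi^{(k)}}$ with $T=T_\pi$. If $T_2$ arises from $T_1$ by one rotation, then by Lemma~\ref{lem:transpose}(b) $T_1=T_\tau$ and $T_2=T_{\tau'}$ for orders that differ by transposing consecutive vertices $u,v$. The order $\tau'^{(k)}$ arises from $\tau^{(k)}$ by exchanging the consecutive blocks $\hat u,\hat v$, which takes $k^2$ transpositions of consecutive elements. By Lemma~\ref{lem:transpose}(a), $d(T_1^{(k)},T_2^{(k)})\le k^2$. Summing along a shortest rotation sequence from $T_\pi$ to $T_{\pi'}$ gives the inequality.
\end{proof}

\section{The lower bound}\label{sec:lower}

We combine the last two sections in a form that allows padding to exactly $n$ vertices.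

\begin{lemma}\label{lem:padded}
Let $k\ge1$ and $n\ge4k$ be integers, $h=\lfloor\log_2\frac{n}{2k}\rfloor$, and $N=2^h$. Then $C_N^{(k)}$ has $2kN\le n$ vertices, and every connected graph $G$ that contains $C_N^{(k)}$ as a subgraph satisfies
\[
\operatorname{diam}\mathcal{R}(G)\ge\frac{kn}{32}\log_2\frac{n}{2k}.
\]
\end{lemma}

\begin{proof}
Since $n\ge4k$, we have $\log_2\frac n{2k}\ge1$, so $h\ge1$, and $h\ge\frac12\log_2\frac n{2k}$ because $\lfloor z\rfloor\ge z/2$ for $z\ge1$. From $h\le\log_2\frac n{2k}<h+1$ we get $\frac n{4k}<N\le\frac n{2k}$. By Corollary~\ref{cor:minor} and Propositions~\ref{prop:blowup} and~\ref{prop:comb},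
\[
\operatorname{diam}\mathcal{R}(G)\ge\frac{k^2Nh}{4}\ge\frac{k^2}{4}\cdot\frac{n}{4k}\cdot\frac12\log_2\frac n{2k}=\frac{kn}{32}\log_2\frac n{2k}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound is Proposition~\ref{prop:upper}. For the lower bound we exhibit a connected graph on $n$ vertices of path-width at most $t$ whose rotation graph has diameter at least $tnL/192$. The blown-up comb needs room for at least two teeth. When $n$ is too small for that, $L$ is bounded and a clique suffices.

\emph{Case $n\ge4t$.} Let $k=\lfloor(t+1)/2\rfloor$, so that $2k\le t+1$ and $t/2\le k\le t$; in particular $n\ge4k$. With $N$ as in Lemma~\ref{lem:padded}, let $G$ consist of $C_N^{(k)}$ and $n-2kN$ further vertices, each adjacent exactly to the $k$ vertices of the block $\hat s_1$. Consider the sequence of bags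
\begin{equation}\label{eq:bags}
\hat s_1\cup\{e\}\ \ (e\text{ an added vertex}),\quad \hat s_1\cup\hat\ell_1,\ \ \hat s_1\cup\hat s_2,\ \ \hat s_2\cup\hat\ell_2,\ \ \hat s_2\cup\hat s_3,\ \ \dots,\ \ \hat s_N\cup\hat\ell_N .
\end{equation}
Every edge of $G$ lies inside a block, joins $\hat s_i$ to $\hat\ell_i$ or to $\hat s_{i+1}$, or joins $\hat s_1$ to an added vertex, so it lies in a bag. The vertices of $\hat\ell_i$ and the added vertices lie in one bag each, those of $\hat s_1$ lie in all bags up to $\hat s_1\cup\hat s_2$, and those of $\hat s_i$ with $i\ge2$ lie in the consecutive bags $\hat s_{i-1}\cup\hat s_i$, $\hat s_i\cup\hat\ell_i$ and, if $i<N$, $\hat s_i\cup\hat s_{i+1}$. This is a path decomposition with bags of size at most $2k\le t+1$, so $G\in\mathcal{G}_t^{\mathrm{pw}}$. Since $\log_2\frac n{2t}\ge1$, we have $L=\log_2\frac n{2t}+2\le3\log_2\frac n{2t}$. By Lemma~\ref{lem:padded} and $t/2\le k\le t$,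
\[
\operatorname{diam}\mathcal{R}(G)\ge\frac{kn}{32}\log_2\frac n{2k}\ge\frac{tn}{64}\log_2\frac n{2t}\ge\frac{tnL}{192}.
\]

\emph{Case $n<4t$.} Let $G$ be $K_{t+1}$ with $n-t-1\ge0$ pendant vertices attached to one of its vertices $v$. The bags $V(K_{t+1})$ and $\{v,e\}$, for the pendant vertices $e$, form a path decomposition of width $t$. By Corollaries~\ref{cor:minor} and~\ref{cor:basic}(c), and since $t>n/4$ and $L<\log_28=3$,
\begin{equation}\label{eq:clique}
\operatorname{diam}\mathcal{R}(G)\ge\binom{t+1}2\ge\frac{t^2}{2}>\frac{tn}{8}>\frac{tnL}{24}.
\end{equation}
This completes the proof.
\end{proof}

\section{Interval graphs and bandwidth}\label{sec:more}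

The extremal graphs are quite special, so the bounds extend to smaller classes. An \emph{interval graph} is a graph whose vertices can be represented by closed real intervals so that two vertices are adjacent exactly if their intervals intersect.

\begin{corollary}\label{cor:interval}
Let $1\le t<n$ and $L=\log_2(2n/t)$. Let $\mathcal{G}$ be a class of connected graphs that contains all connected interval graphs of clique number at most $t+1$ and is contained in $\mathcal{G}_t^{\mathrm{tw}}$. Then $\frac1{192}tnL\le\operatorname{Diam}(\mathcal{G},n)\le6tnL$.
\end{corollary}

\begin{proof}
The upper bound is Proposition~\ref{prop:upper}. For the lower bound it suffices to show that the two graphs in the proof of Theorem~\ref{thm:main} are interval graphs of clique number at most $t+1$. In both path decompositions all bags are cliques of size at most $t+1$; for \eqref{eq:bags} this uses the edges inside the blocks. Number the bags along the path and represent each vertex by the interval from the first to the last bag containing it. Two intervals intersect exactly if the vertices share a bag. Adjacent vertices share a bag, and vertices that share a bag are adjacent, so the graph is an interval graph. Pairwise intersecting intervals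 all contain the largest of their left endpoints, so every clique lies in a bag and has at most $t+1$ vertices.
\end{proof}

The corollary applies to the connected interval graphs of clique number at most $t+1$ themselves: the sets of intervals containing a given left endpoint, taken from left to right, form a path decomposition whose bags are cliques.

The \emph{bandwidth} of a graph on $n$ vertices is the least $b$ for which there is a bijection $f\colon V\to[n]$, a \emph{layout}, with $|f(u)-f(v)|\le b$ for every edge $uv$. Let $\mathcal{G}_t^{\mathrm{bw}}$ be the class of connected graphs of bandwidth at most $t$. It is contained in $\mathcal{G}_t^{\mathrm{pw}}$: take as bags the sets of $t+1$ consecutive vertices of the layout, or a single bag if there are at most $t+1$ vertices. Here the case $t=1$ behaves differently, because bandwidth $1$ leaves no room for the teeth of a comb.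

\begin{theorem}\label{thm:bandwidth}
For all integers $2\le t<n$, with $L=\log_2(2n/t)$,
\[
\tfrac1{288}\,tnL\le\operatorname{Diam}(\mathcal{G}_t^{\mathrm{bw}},n)\le6\,tnL .
\]
For $t=1$ and $n\ge2$, we have $n-1\le\operatorname{Diam}(\mathcal{G}_1^{\mathrm{bw}},n)\le2(n-1)$.
\end{theorem}

\begin{proof}
For $t=1$, edges join only consecutive vertices of the layout, and connectivity forces all these edges to be present. So the graph is the path $P_n$, and the claim is Proposition~\ref{prop:path}.

Let $t\ge2$. The upper bound follows from Theorem~\ref{thm:main}. For the lower bound, let first $n\ge4t$. In a layout the block of a leaf has to be placed between consecutive spine blocks, so an edge may span three blocks instead of two. Put $k=\lfloor(t+1)/3\rfloor$. Then $3k-1\le t$, and $t\ge2$ gives $k\ge(t-1)/3\ge t/6$ and $k\le(t+1)/3\le t/2$; in particular $k\ge1$ and $n\ge4k$. With $N$ as in Lemma~\ref{lem:padded}, lay out $C_N^{(k)}$ block by block as $\hat s_1,\hat\ell_1,\hat s_2,\hat\ell_2,\dots,\hat s_N,\hat\ell_N$. Every edge has both ends within three consecutive blocks, hence at distance at most $3k-1\le t$. Append $n-2kN$ new vertices to the layout, each adjacent to its predecessor in the layout. The resulting graph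 $G$ is connected, has $n$ vertices, and has bandwidth at most $t$. Since $\log_2\frac nt\ge2$, we have $L=1+\log_2\frac nt\le\frac32\log_2\frac nt$. By Lemma~\ref{lem:padded}, $k\ge t/6$, and $2k\le t$,
\[
\operatorname{diam}\mathcal{R}(G)\ge\frac{kn}{32}\log_2\frac n{2k}\ge\frac{tn}{192}\log_2\frac nt\ge\frac{tnL}{288}.
\]
For $n<4t$, lay out $K_{t+1}$ and append $n-t-1$ new vertices in the same way. This graph has bandwidth at most $t$ and contains $K_{t+1}$, so the chain of inequalities \eqref{eq:clique} holds for it and gives more than $tnL/24$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{searchtrees}
\emph{Search Trees On Graphs},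
\texttt{https://refubium.fu-berlin.de/\allowbreak bitstream/\allowbreak handle/\allowbreak fub188/\allowbreak 45994/\allowbreak phd.pdf?\allowbreak isAllowed=y\&\allowbreak save=y\&\allowbreak sequence=1}

\end{thebibliography}
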